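# Plane bundles with nonnegative curvature but no nonnegatively curved connection metric

## Connection metrics, submersions, souls and almost complex structures

All manifolds, bundles and maps are smooth. We use
$$R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z,\qquad k(X,Y)=\langle R(X,Y)Y,X\rangle ,$$
so $k(X,Y)$ is the sectional curvature of the plane spanned by $X,Y$ times the square of the area of the parallelogram they span. Norms of forms are normalized so that $|\theta^1\wedge\theta^2|=1$ for orthonormal $\theta^1,\theta^2$. For a form $\Omega$ and a vector $X$, $i_X\Omega$ denotes contraction.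

**Definition 1 (connection metric).** Let $\pi:E\to\Sigma$ be a real vector bundle of rank $k$ over a closed connected manifold. Choose a Riemannian metric $g_\Sigma$ on $\Sigma$, a Euclidean structure $\langle\cdot,\cdot\rangle$ on the bundle, a connection $\nabla$ compatible with $\langle\cdot,\cdot\rangle$, and an $O(k)$-invariant complete metric $g_0$ on $\mathbb R^k$. The *connection metric* $g_E$ is the unique metric on the total space $E$ such that $\pi:(E,g_E)\to(\Sigma,g_\Sigma)$ is a Riemannian submersion whose horizontal distribution is that of $\nabla$, and each fiber $E_p$ is isometric to $(\mathbb R^k,g_0)$ by any linear isometry $(E_p,\langle\cdot,\cdot\rangle_p)\to\mathbb R^k$. The choice of linear isometry does not matter because $g_0$ is $O(k)$-invariant.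

*Example 1.* Let $\Sigma$ be a circle of length $L$ and $A\in O(2)$. Put $E=(\mathbb R\times\mathbb R^2)/\big((t,v)\sim(t+L,Av)\big)$ with the connection whose horizontal lines are the $t$-lines. Since $A$ preserves $g_0$, the metric $dt^2+g_0$ descends to $E$, and it is the connection metric. It is locally a product. More generally, over any base, if $\nabla$ is flat, then local parallel orthonormal frames show that $g_E$ is locally the product of $g_\Sigma$ and $g_0$.

**Definition 2 (Riemannian submersion).** A submersion $Q\to B$ of Riemannian manifolds is *Riemannian* if its differential maps the orthogonal complement of each fiber (the horizontal space) isometrically onto the tangent space of $B$. We recall two facts. Horizontal lifts of geodesics are geodesics. O'Neill's formula says that for vector fields $X,Y$ on $B$ with horizontal lifts $\bar X,\bar Y$,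
$$k_B(X,Y)=k_Q(\bar X,\bar Y)+\tfrac34\big|[\bar X,\bar Y]^v\big|^2 ,$$
where $v$ denotes the vertical part. In particular, if a compact group acts freely and isometrically on a complete $Q$ with $\sec\ge0$, the quotient is complete with $\sec\ge 0$.

*Example 2.* On the unit $S^3$ there is an orthonormal left-invariant frame $U,X,Y$ with $U$ tangent to the Hopf circles and $[X,Y]=2U$. O'Neill's formula gives the quotient $S^2$ curvature $1+\frac34\cdot 4=4$, so it is a sphere of radius $\frac12$.

*Example 3 (fibers of an associated plane bundle).* Let a torus $T$ act freely and isometrically on a closed manifold $Q$, let $\chi:T\to U(1)$ be a nontrivial character with differential $d\chi$, normalized by $\chi(\exp\xi)=e^{i\,d\chi(\xi)}$, and let $T$ act on $Q\times\mathbb C$ by $t(p,\zeta)=(tp,\chi(t)\zeta)$, with the product of the given metric and the flat metric. The quotient is a plane bundle over $Q/T$; the fiber over $[p]$ is the bijective image of $\{p\}\times\mathbb C$. We compute its metric. The orbit through $(p,\zeta)$ has tangent vectors $(\xi^*_p,\,i\zeta\,d\chi(\xi))$, where $\xi^*$ is the action field of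 $\xi$. The radial unit vector $(0,\zeta/|\zeta|)$ is orthogonal to them, so it keeps length $1$ and stays orthogonal to the angular direction. The angular vector $(0,i\zeta)$ acquires as its length its distance to the tangent space of the orbit. With $r=|\zeta|$ and $m(p)=\min\{|\xi_p^*|^2:\ d\chi(\xi)=1\}>0$,
$$\min_\xi\Big(|\xi^*_p|^2+r^2(1-d\chi(\xi))^2\Big)=\min_{s}\big(s^2m+r^2(1-s)^2\big)=\frac{m r^2}{m+r^2},$$
the last minimum being attained at $s=r^2/(m+r^2)$. So the fiber metric is
$$dr^2+\frac{m(p)\,r^2}{m(p)+r^2}\,d\theta^2. \tag{1}$$
Writing the coefficient as $F^2$ with $F=r-\frac{r^3}{2m}+\cdots$, the Gauss curvature $-F''/F$ at the origin is $3/m(p)$. For the Hopf action of $U(1)$ on the unit $S^3$ and $\chi(t)=t$ we get $m\equiv1$.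

**Definition 3 (totally convex set, soul).** A subset $C$ of a complete manifold is *totally convex* if every geodesic, minimal or not, with endpoints in $C$ lies in $C$. For a complete manifold of nonnegative curvature, the Cheeger–Gromoll construction starts at any point and produces a compact, totally convex, totally geodesic submanifold $S$ without boundary, called a *soul*. The inclusion of $S$ is a homotopy equivalence. By a *metric of nonnegative curvature on the bundle* $E\to\Sigma$ we mean a complete metric on $E$ with $\sec\ge0$ for which the zero section is a soul.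

*Example 4.* On the flat cylinder $S^1\times\mathbb R$, the rays from $(\theta,t)$ are the two vertical ones. The union of the open balls of radius $s$ about $(\theta,t+s)$, $s>0$, is the open half cylinder above height $t$: if $\delta$ is the angular distance from $\theta$ to $\theta'$, then $\delta^2+(t+s-t')^2<s^2$ holds for some $s>0$ exactly when $t'>t$. Removing this half cylinder and the one below leaves $S^1\times\{t\}$, which is the soul constructed from $(\theta,t)$. It is totally convex, since the height of a geodesic is affine in its parameter.

**Definition 4 (intersection form, compatible almost complex structure).** For a closed oriented 4-manifold, the *intersection form* is the symmetric form $(x,y)\mapsto\langle xy,[\Sigma]\rangle$ on $H^2$. On $H^2(\Sigma;\mathbb Z)$ modulo torsion it is unimodular; over $\mathbb R$ it has $b^+$ positive and $b^-$ negative directions, and $\sigma=b^+-b^-$. An *almost complex structure* is $J:T\Sigma\to T\Sigma$ with $J^2=-1$; it is *compatible* with the orientation if $(e_1,Je_1,e_3,Je_3)$ is positively oriented whenever it is a basis. Given such a $J$, the relation $p_1=c_1^2-2c_2$,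 Hirzebruch's $\langle p_1,[\Sigma]\rangle=3\sigma$, and $\langle c_2,[\Sigma]\rangle=\chi(\Sigma)$ give
$$\langle c_1^2,[\Sigma]\rangle=3\sigma+2\chi(\Sigma). \tag{2}$$

*Example 5.* For $\mathbb{CP}^2$ the form is $(1)$, and (2) reads $9=3+6$, in agreement with $c_1=3x$, where $x$ is the positive generator of $H^2$. For $S^4$ we have $H^2=0$, so $c_1^2=0$, while the right side of (2) is $4$. So $S^4$ has no almost complex structure.

## Nonnegative curvature versus nonnegatively curved connection metrics

Connection metrics are very special: all fibers are congruent and rotationally symmetric. A general metric of nonnegative curvature on a bundle need not look like this. So one asks: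

> Is there a bundle $E\to\Sigma$ over a closed connected manifold that admits a complete metric of nonnegative sectional curvature with the zero section as a soul, but for which no choice of $(g_\Sigma,\langle\cdot,\cdot\rangle,\nabla,g_0)$ gives a connection metric of nonnegative sectional curvature?

The question comes from "The Geometry Of Open Manifolds Of Nonnegative Curvature" (http://people.brynmawr.edu:80/ktapp/thesis.pdf), where deciding it is said to remain an open problem. The answer is yes.

Let $T^2$ act on $S^3\times S^3\subset\mathbb C^2\times\mathbb C^2$ by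
$$(z,w)\cdot(x_1,x_2,y_1,y_2)=(zx_1,\;zw\,x_2,\;w\,y_1,\;z^2w\,y_2). \tag{3}$$
The weights are $\alpha_1=(1,0)$, $\alpha_2=(1,1)$ on $x_1,x_2$ and $\beta_1=(0,1)$, $\beta_2=(2,1)$ on $y_1,y_2$. At every point some $x_i\ne0$ and some $y_j\neq 0$, so the isotropy group lies in the kernel of $(\alpha_i,\beta_j):T^2\to T^2$. The determinants $\det(\alpha_i,\beta_j)$ for $(i,j)=(1,1),(1,2),(2,1),(2,2)$ are $1,1,1,-1$, so every such kernel is trivial and the action is free. Let $M=(S^3\times S^3)/T^2$, a closed 4-manifold.

**Theorem A.** $M$ is simply connected, $H^2(M;\mathbb Z)\cong\mathbb Z^2$, and for one orientation the intersection form is $\mathrm{diag}(1,1)$. Let $E\to M$ be any nontrivial real vector bundle of rank 2. Then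

1. $E$ admits a complete metric of nonnegative sectional curvature for which the zero section is a soul;
2. no connection metric on $E$ has nonnegative sectional curvature.

*Remark (not used in any proof).* In fact $M\cong\mathbb{CP}^2\#\mathbb{CP}^2$. The torus $T^4/T^2$ acts on $M$, and effectively: an element of $T^4$ acting trivially on $M$ moves a point with all coordinates nonzero within its $T^2$-orbit, and $T^4$ is free there. By Orlik–Raymond (Trans. AMS 152 (1970)), $M$ is then $S^4$ or a connected sum of copies of $\pm\mathbb{CP}^2$ and $S^2\times S^2$, and $\mathrm{diag}(1,1)$ leaves only $\mathbb{CP}^2\#\mathbb{CP}^2$.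

## The curvature of a rank 2 connection metric on its circle bundles

To exclude all connection metrics on $E$ we need a necessary condition in terms of the base. We obtain it by restricting $g_E$ to a circle bundle. Let $\Sigma$ be a closed connected manifold of any dimension, $E\to\Sigma$ an oriented plane bundle, and $g_E$ a connection metric.

**Step 1: write the metric explicitly.** Let $\rho(u)=|u|$, let $\partial_\theta$ be the rotation field, and let $\partial_\rho$ be the vertical field $u/|u|$ on $E\setminus 0$. Rotational invariance, together with reflections, which rule out a term $d\rho\,d\theta$, gives $g_0=a(\rho)^2d\rho^2+b(\rho)^2d\theta^2$ with $a,b>0$ away from $0$. Parallel transport preserves $|u|$, so $d\rho$ vanishes on horizontal vectors. Let $\eta$ be the 1-form on $E\setminus0$ with $\eta(\partial_\theta)=1$ that vanishes on $\partial_\rho$ and on horizontal vectors. Then on $E\setminus 0$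
$$g_E=\pi^*g_\Sigma+a(\rho)^2d\rho^2+b(\rho)^2\eta^2. \tag{4}$$

**Step 2: encode the connection in a closed 2-form on $\Sigma$.** In a local oriented orthonormal frame write $\nabla e_1=\tau e_2$, $\nabla e_2=-\tau e_1$. For $\sigma=r(\cos\varphi\,e_1+\sin\varphi\,e_2)$ along a curve $\gamma$,
$$\nabla_{\gamma'}\sigma=r'(\cos\varphi\,e_1+\sin\varphi\, e_2)+r\big(\varphi'+\tau(\gamma')\big)(-\sin\varphi\,e_1+\cos\varphi\,e_2),$$
so $\sigma$ is parallel iff $r'=0$ and $\varphi'+\tau(\gamma')=0$. Hence $\eta=d\varphi+\pi^*\tau$ and $d\eta=\pi^*d\tau$. Since $\pi^*$ is injective on forms, the local forms $d\tau$ agree on overlaps. They define a closed 2-form $\Omega$ on $\Sigma$ with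
$$d\eta=\pi^*\Omega . \tag{5}$$
Moreover $R^\nabla(X,Y)e_1=d\tau(X,Y)e_2+\big(-\tau(Y)\tau(X)+\tau(X)\tau(Y)\big)e_1=\Omega(X,Y)e_2$, so $\nabla$ is flat iff $\Omega\equiv0$. By Chern–Weil, $[\Omega]=\pm2\pi e(E)$ in $H^2(\Sigma;\mathbb R)$, the sign depending on conventions.

**Step 3: pass from $E$ to a circle bundle without losing nonnegativity.** Fix $\rho_0>0$, put $c=b(\rho_0)$ and $P=\{\rho=\rho_0\}$. The induced metric is $\pi^*g_\Sigma+c^2\eta^2$. Now $L_{\partial_\rho}\pi^*g_\Sigma=0$ because $d\pi(\partial_\rho)=0$, and $L_{\partial_\rho}\eta=i_{\partial_\rho}\pi^*\Omega+d(\eta(\partial_\rho))=0$. By (4),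
$$L_{\partial_\rho}g_E=2aa'\,d\rho^2+2bb'\,\eta^2 .$$
The unit normal is $N=a^{-1}\partial_\rho$, and $L_Ng_E$ differs from $a^{-1}L_{\partial_\rho}g_E$ by terms containing $d\rho$, which vanish on $TP$. So the second fundamental form $\pm\frac12L_Ng_E|_{TP}$ equals $\pm\frac{bb'}a\eta^2$. It vanishes as soon as one argument is horizontal. By the Gauss equation, $E$ and $P$ have the same curvature on every plane of $TP$ that contains a nonzero horizontal vector. Every plane in $TP$ does, because the horizontal space has codimension 1 in $TP$. Hence
$$\sec_{g_E}\ge0\ \Longrightarrow\ \sec_P\ge0. \tag{6}$$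

**Step 4: compute the curvature of the circle bundle.** The next lemma is purely local and holds for any principal circle bundle.

**Lemma 1.** Let $P\to\Sigma$ be a principal circle bundle with connection form $\eta$, $\eta(\partial_\theta)=1$, $d\eta=\pi^*\Omega$, and metric $\pi^*g_\Sigma+c^2\eta^2$, $c>0$ constant. Let $U=c^{-1}\partial_\theta$ and let $\bar X,\bar Y$ be the horizontal lifts of $X,Y$. Then
$$\langle R_P(\bar Y+sU,\bar X)\bar X,\bar Y+sU\rangle=k(X,Y)-\tfrac34c^2\Omega(X,Y)^2-s\,c\,(\nabla_X\Omega)(X,Y)+s^2\tfrac{c^2}4|i_X\Omega|^2 .\tag{7}$$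
Consequently $\sec_P\ge0$ iff for all $X,Y$
$$k(X,Y)\ge\tfrac34c^2\,\Omega(X,Y)^2 \tag{8}$$
and
$$\big((\nabla_X\Omega)(X,Y)\big)^2\le|i_X\Omega|^2\Big(k(X,Y)-\tfrac34c^2\Omega(X,Y)^2\Big).\tag{9}$$

*Proof.* Since $L_{\partial_\theta}\pi^*g_\Sigma=0$ and $L_{\partial_\theta}\eta=0$, $U$ is a unit Killing field, with dual form $U^\flat=c\eta$. Put $AV=\nabla_VU$; it is skew. From $dU^\flat(V,W)=\langle AV,W\rangle-\langle AW,V\rangle=2\langle AV,W\rangle$ and $dU^\flat=c\,\pi^*\Omega$ we get
$$AU=0,\qquad AV\perp U,\qquad \langle A\bar X,\bar Y\rangle=\tfrac c2\Omega(X,Y).$$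

We need the Killing identity $R(U,V)W=-(\nabla_VA)W$. To see it, put $D(V,W,Z)=\langle(\nabla_VA)W+R(U,V)W,Z\rangle$. It is skew in $W,Z$. It is symmetric in $V,W$: indeed $(\nabla_VA)W-(\nabla_WA)V=R(V,W)U$ by definition of curvature, and $R(U,V)W-R(U,W)V=-R(V,W)U$ by the Bianchi identity. A tensor with these symmetries vanishes:
$$D(V,W,Z)=D(W,V,Z)=-D(W,Z,V)=-D(Z,W,V)=D(Z,V,W)=D(V,Z,W)=-D(V,W,Z).$$

Since $A\bar X\perp U$ and the image of $A$ is orthogonal to $U$,
$$\langle R(U,\bar X)\bar X,U\rangle=-\langle\nabla_{\bar X}(A\bar X),U\rangle+\langle A\nabla_{\bar X}\bar X,U\rangle=\langle A\bar X,\nabla_{\bar X}U\rangle=|A\bar X|^2=\tfrac{c^2}4|i_X\Omega|^2 .$$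
The horizontal part of $\nabla_{\bar X}\bar Y$ is $\overline{\nabla_XY}$, and $A$ is skew and ignores vertical parts. So
$$\langle R(U,\bar X)\bar X,\bar Y\rangle=-\langle(\nabla_{\bar X}A)\bar X,\bar Y\rangle=-\tfrac c2\big[X\,\Omega(X,Y)-\Omega(\nabla_XX,Y)-\Omega(X,\nabla_XY)\big]=-\tfrac c2(\nabla_X\Omega)(X,Y).$$
Finally $\eta([\bar X,\bar Y])=-d\eta(\bar X,\bar Y)=-\Omega(X,Y)$, so $[\bar X,\bar Y]^v=-\Omega(X,Y)\partial_\theta$ has length $c|\Omega(X,Y)|$, and O'Neill's formula gives $\langle R(\bar Y,\bar X)\bar X,\bar Y\rangle=k(X,Y)-\frac34c^2\Omega(X,Y)^2$. Expanding the left side of (7) in $s$, where the mixed term occurs twice, proves (7).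

Every plane in $TP$ contains some $\bar X\ne0$, and is spanned by it and either some $\bar Y+sU$ or $U$. In the second case the curvature is $\frac{c^2}4|i_X\Omega|^2\ge 0$. In the first, use that $\alpha-\beta s+\gamma s^2$ with $\gamma\ge0$ is nonnegative for all $s$ iff $\alpha\ge0$ and $\beta^2\le4\alpha\gamma$; with $\alpha,\beta,\gamma$ from (7) this is (8) and (9). $\square$

**Step 5: extract the inequality used from now on.** Let $\kappa>0$ be such that $\kappa^2$ bounds the sectional curvatures of $g_\Sigma$ from above. Then $k(X,Y)\le\kappa^2|X|^2|Y|^2$. Taking the supremum over unit $Y$ in (9) gives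
$$|i_X\nabla_X\Omega|\le\kappa\,|X|\,|i_X\Omega|\qquad\text{for all }X\in T\Sigma. \tag{10}$$

## Plane bundles with parallel curvature form: $S^2$, $S^2\times S^2$, $\mathbb{CP}^2$

Lemma 1 also produces connection metrics. This section is not needed for Theorem A, but it shows what the obstruction has to detect.

**Theorem C (characterization in rank 2).** For an oriented plane bundle $E\to\Sigma$ over a closed connected manifold with principal circle bundle $P$, the following are equivalent:

(i) $E$ admits a connection metric with $\sec\ge0$;

(ii) $P$ admits an $S^1$-invariant metric with $\sec\ge0$ whose orbits all have the same length;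

(iii) there are a metric $g_\Sigma$, a closed form $\Omega$ in the class $2\pi e(E)\in H^2(\Sigma;\mathbb R)$ and $c>0$ with (8) and (9).

*Proof.* **(i)⇒(ii).** This is Step 3 above: the metric $\pi^*g_\Sigma+c^2\eta^2$ is invariant with orbits of length $2\pi c$.

**(ii)⇔(iii).** The purpose is to match invariant metrics with pairs $(g_\Sigma,\Omega)$. An $S^1$-invariant metric with orbits of length $2\pi c$ has $|\partial_\theta|=c$. Put $\eta=c^{-2}\langle\partial_\theta,\cdot\rangle$, a principal connection form, and let $g_\Sigma$ be the quotient metric; then the metric is $\pi^*g_\Sigma+c^2\eta^2$. Its curvature form lies in $\pm2\pi e(E)$. Conditions (8), (9) do not change under $\Omega\mapsto-\Omega$, so Lemma 1 gives (iii). Conversely, let $\Omega$ be as in (iii) and let $\eta_0$ be any principal connection form, with curvature $\Omega_0\in\pm2\pi e(E)$. For one choice of sign $\pm\Omega=\Omega_0+d\beta$, which is the curvature of $\eta_0+\pi^*\beta$. Lemma 1 gives (ii).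

**(ii)⇒(i).** The purpose is to fill in the circles. View $P$ as the unit circle bundle of the complex line bundle $E$. The map $P\times\mathbb C\to E$, $(p,\zeta)\mapsto\zeta p$, identifies $E$ with the quotient by $t(p,\zeta)=(tp,t^{-1}\zeta)$. With flat $\mathbb C$, the quotient metric has $\sec\ge0$ by O'Neill. For $v\in\ker\eta$, the vector $(v,0)$ is orthogonal to the orbits and to $\{0\}\times\mathbb C$. So the orthogonal complements of the fibers of $E$ are the images of $\ker\eta\times 0$, that is, the horizontal spaces of the linear connection associated with $\eta$, and they project isometrically to $T\Sigma$. By (1) with $m\equiv c^2$, all fibers are $\big(\mathbb R^2,dr^2+\frac{c^2r^2}{c^2+r^2}d\theta^2\big)$ via the linear isometries $\zeta\mapsto\zeta p$. This is a connection metric. $\square$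

If $\nabla\Omega=0$, condition (9) follows from (8), so only (8) for a small $c$ is needed. We try three bases.

*The 2-sphere.* On the unit sphere with area form $\omega$ take $\Omega=\frac n2\omega$, so that $\int\Omega=2\pi n$. Here $k(X,Y)=\omega(X,Y)^2$, and (8) says $1\ge\frac3{16}c^2n^2$. So every oriented plane bundle over $S^2$ has a nonnegatively curved connection metric.

*The product $S^2\times S^2$.* With the product of unit spheres, $k=\omega_1^2+\omega_2^2$. For Euler class $(n_1,n_2)$ take $\Omega=\frac{n_1}2\omega_1+\frac{n_2}2\omega_2$. By Cauchy–Schwarz $\Omega(X,Y)^2\le\frac{n_1^2+n_2^2}4\,k(X,Y)$, so (8) holds for small $c$.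

*The projective plane.* With the Fubini–Study metric scaled so that $1\le\sec\le4$ and Kähler form $\omega$, $\omega(X,Y)^2\le k(X,Y)$, since $|\omega(X,Y)|=|\langle JX,Y\rangle|\le1$ for orthonormal $X,Y$. The parallel forms $\lambda\omega$ realize every class in $H^2(\mathbb{CP}^2;\mathbb R)$. So all plane bundles over $\mathbb{CP}^2$ have nonnegatively curved connection metrics. In particular, a definite intersection form alone is no obstruction.

*What (10) says on a surface.* Over any oriented surface write $\Omega=f\omega$. Then $|i_X\nabla_X\Omega|=|df(X)||X|$ and $|i_X\Omega|=|f||X|$, so (10) reads $|df|\le\kappa|f|$. Along a curve from a zero of $f$, Gronwall's inequality gives $f=0$. So $f\equiv0$ or $f$ vanishes nowhere. Lemma 2 below extends this to all dimensions.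

## The topology of $M=(S^3\times S^3)/T^2$

**Step 1: compute $\pi_1$ and $H^2$ and list the plane bundles.** Since $S^3\times S^3$ is 2-connected and $T^2$ is connected, the homotopy sequence of $T^2\to S^3\times S^3\to M$ gives $\pi_1(M)=0$. The classifying map $M\to BT^2$ has homotopy fiber $S^3\times S^3$, which has no cohomology in degrees $1,2$; the Serre spectral sequence shows that it induces an isomorphism on $H^2(\cdot;\mathbb Z)$. For a character $\chi$ let $L_\chi=(S^3\times S^3\times\mathbb C)/T^2$ with $t(p,\zeta)=(tp,\chi(t)\zeta)$. Then $H^2(M;\mathbb Z)\cong\mathbb Z^2$ is freely generated by $u=c_1(L_{(1,0)})$ and $v=c_1(L_{(0,1)})$, and $c_1(L_{(a,b)})=au+bv$ because $L_{(a,b)}=L_{(1,0)}^{\otimes a}\otimes L_{(0,1)}^{\otimes b}$. So every complex line bundle on $M$ is some $L_\chi$. A real plane bundle over $M$ is orientable since $\pi_1(M)=0$, hence is determined by its Euler class. It is some $L_\chi$, and it is trivial iff its Euler class vanishes.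

**Step 2: find the intersection form.** A function $s$ on $S^3\times S^3$ with $s(tp)=\chi(t)s(p)$ defines the section $[p]\mapsto[p,s(p)]$ of $L_\chi$. By (3), $(x_1,x_2)$ is a section of $L_{\alpha_1}\oplus L_{\alpha_2}$ and $(y_1,y_2)$ is one of $L_{\beta_1}\oplus L_{\beta_2}$. Both vanish nowhere, so the second Chern classes vanish:
$$u(u+v)=0,\qquad v(2u+v)=0 .$$
With $t=\langle uv,[M]\rangle$ we get $u^2=-t$ and $v^2=-2t$, so the form in the basis $u,v$ is $t\begin{pmatrix}-1&1\\1&-2\end{pmatrix}$, of determinant $t^2$. Unimodularity gives $t=\pm1$. Orient $M$ so that $t=-1$. Then $u^2=1$, $u(u+v)=0$ and $(u+v)^2=1-2+2=1$. In the basis $u,u+v$ the form is $\mathrm{diag}(1,1)$.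

**Step 3: exclude compatible almost complex structures.** Let $N$ be any closed simply connected oriented 4-manifold with intersection form $\mathrm{diag}(1,1)$. Then $\chi(N)=4$ and $\sigma(N)=2$. A compatible almost complex structure would give, by (2), $c_1^2=6+8=14$. But $c_1^2=a^2+b^2$ with integers $a,b$, and $14$ is not a sum of two squares, since $14,13,10,5$ are not squares. So $N$ has none; in particular $M$ has none compatible with the orientation just chosen.

## A nonnegatively curved metric on each $L_\chi$ with the zero section as soul

This proves Theorem A(1). Let $E=L_\chi$ with $e(E)\ne0$.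

**Step 1: construct the metric.** Give $S^3\times S^3\times\mathbb C$ the product of the round metrics and the flat metric. $T^2$ acts freely and isometrically, so the quotient metric on $E$ is complete with $\sec\ge0$.

**Step 2: find a convex function that cuts out the zero section.** The function $f=|\zeta|$ descends to $E$. A geodesic of $E$ lifts to a horizontal geodesic of $S^3\times S^3\times\mathbb C$, whose $\mathbb C$-component is an affinely parametrized line, possibly constant. Along it $|\zeta|$ is convex. So $f$ is convex along every geodesic of $E$, and the zero section $Z=\{f\le0\}$ is compact and totally convex. It is totally geodesic, because it is the common fixed set of the isometries $[p,\zeta]\mapsto[p,e^{i\varphi}\zeta]$.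

**Step 3: show that the Cheeger–Gromoll construction always ends at $Z$.** Let $S$ be the soul constructed from some starting point. It is closed, connected and totally geodesic, and $S\hookrightarrow E$ is a homotopy equivalence. Along a complete geodesic of $S$, which is also a geodesic of $E$, the convex function $f$ is bounded, hence constant. Any two points of $S$ are joined by a geodesic of $S$, so $f\equiv c$ on $S$. Since $S\simeq E\simeq M$, comparing the top nonvanishing $\mathbb Z_2$-homology gives $\dim S=4$.

If $c=0$, then $S\subset Z$. Both are closed connected 4-manifolds, so $S$ is open and closed in $Z$, and $S=Z$.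

If $c>0$, then $S\subset E\setminus Z$. There $\pi^*E$ has the tautological nowhere zero section $e\mapsto e$, so $(\pi|_S)^*e(E)=0$. But $\pi|_S:S\to E\to M$ is a homotopy equivalence, so $e(E)=0$, a contradiction. Hence $S=Z$. $\square$

*This metric is not a connection metric.* In a connection metric the fibers are isometric by linear maps, so their Gauss curvatures at the zero vectors agree. By Example 3 this curvature is $3/m(p)$ here. At a point where only $x_i$ and $y_j$ are nonzero, $|\xi^*|^2=\alpha_i(\xi)^2+\beta_j(\xi)^2$. Writing $\chi=P\alpha_i+Q\beta_j$ gives $1/m=P^2+Q^2$. For $\chi=(a,b)$ the four values of $1/m$, for $(i,j)=(1,1),(1,2),(2,1),(2,2)$, are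
$$a^2+b^2,\quad (a-2b)^2+b^2,\quad a^2+(b-a)^2,\quad (2b-a)^2+(a-b)^2 .$$
Equality of the first two forces $b=0$ or $a=b$. Comparing the first with the third, $b=0$ gives $a^2=2a^2$, and $a=b$ gives $2a^2=a^2$. So all four agree only for $\chi=0$. This concerns one metric; to prove A(2) we must exclude all connection metrics.

## A curvature form that vanishes at one point vanishes identically

**Lemma 2.** Let $(\Sigma,g)$ be a closed connected Riemannian manifold. If a closed 2-form $\Omega$ satisfies (10) for some $\kappa$ and vanishes at one point, then $\Omega\equiv0$.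

*Proof.* **Step 1: (10) is an ordinary differential inequality along geodesics.** Let $\Omega_p=0$ and let $\gamma$ be a unit speed geodesic from $p$. The 1-form $F=i_{\dot\gamma}\Omega$ along $\gamma$ satisfies $F(0)=0$ and $|\nabla_{\dot\gamma}F|=|i_{\dot\gamma}\nabla_{\dot\gamma}\Omega|\le\kappa|F|$. So $\frac{d}{dt}|F|^2\le2\kappa|F|^2$, and Gronwall's inequality gives $F\equiv0$.

**Step 2: use $d\Omega=0$ to recover the components not containing $\dot\gamma$.** On a normal ball at $p$, the radial field $V=\sum x^i\partial_i$ satisfies $i_V\Omega=0$ by Step 1, and $L_V\Omega=d\,i_V\Omega+i_Vd\Omega=0$. Its flow is $x\mapsto e^tx$, defined on the ball for $t\le0$. Invariance under the flow says that for constant vectors $a,b$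
$$\Omega_x(a,b)=e^{2t}\,\Omega_{e^tx}(a,b)\longrightarrow0\qquad(t\to-\infty).$$
So $\Omega=0$ on the ball.

**Step 3: globalize.** The zero set of $\Omega$ is open, closed and nonempty, hence all of $\Sigma$. $\square$

## The sign of $\Omega\wedge\Omega$ on a 4-manifold with $b^-=0$

Suppose a nontrivial $E\to M$ has a connection metric with $\sec\ge0$. Its connection is not flat, so by Lemma 2, $\Omega$ vanishes nowhere. We would like to turn $\Omega$ into an almost complex structure.

*A first attempt.* Suppose that $\Omega$ were harmonic for $g_\Sigma$. Since $b^-=0$, there are no anti-self-dual harmonic forms, so $\Omega$ would be self-dual and nowhere zero. Pointwise such a form is a positive multiple of $\theta^{12}+\theta^{34}$, which defines an almost complex structure, and $M$ has none. This would finish the proof.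

*Where it stops.* The connection is arbitrary, so $\Omega$ is an arbitrary closed form in its class. Replacing $\Omega$ by its harmonic representative loses (10), hence also the nonvanishing. If we keep $\Omega$ and write $\Omega\wedge\Omega=h\,\mathrm{vol}$, then $h=|\Omega^+|^2-|\Omega^-|^2$ may be negative somewhere, and there $\Omega^+$ may vanish. The condition $b^-=0$ only yields $\int h\,\mathrm{vol}\ge0$. Nonvanishing by itself is no contradiction either: $\Lambda^2$ has rank 6, so over a 4-manifold it always has nowhere zero sections, by transversality.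

*The way past it.* Inequality (10) restricts how $h$ can change sign. On flat $\mathbb R^4$ the form $\Omega=dx^{12}+x_3\,dx^{34}$ is closed and nowhere zero, and $h=2x_3$ changes sign. But (10) fails for $X=\partial_3$ at $x_3=0$: there $i_{\partial_3}\Omega=0$ while $i_{\partial_3}\nabla_{\partial_3}\Omega=dx^4$. In general, where $h=0$ the form $\Omega$ has rank 2, and (10) forces $dh$ to vanish on its kernel. What can survive of $dh$ is killed by wedging with $\Omega$. Quantitatively, we will show $|dh\wedge\Omega|\le C|h|$. Then cutting $\Omega$ off to the region $\{h<-\varepsilon\}$ produces a form that is almost closed, since $d(\chi(h)\Omega)=\chi'(h)\,dh\wedge\Omega$. So the negative part of $\Omega$ is nearly a closed form by itself, with negative square. On a manifold with $b^-=0$ it must be absent.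

**Proposition 3.** Let $(\Sigma^4,g)$ be a closed connected oriented Riemannian manifold whose intersection form on $H^2(\Sigma;\mathbb R)$ has $b^-=0$ (it is positive definite, or $H^2(\Sigma;\mathbb R)=0$). Let $\Omega\not\equiv0$ be a closed 2-form satisfying (10). Then $\Omega\wedge\Omega\ge0$ everywhere, and $\Sigma$ has an almost complex structure compatible with its orientation.

*Proof.* By Lemma 2 and compactness there are $m,L,B$ with $0<m\le|\Omega|\le L$ and $|\nabla_X\Omega|\le B$ for unit $X$. Write $\Omega\wedge\Omega=h\,\mathrm{vol}$.

**Step 1: show $|dh\wedge\Omega|\le C|h|$ with a constant $C$.** At a given point choose an oriented orthonormal basis with $\Omega=a\,\theta^{12}+b\,\theta^{34}$, $a\ge|b|$. Then $h=2ab$ and $a^2\ge\frac12|\Omega|^2\ge\frac12m^2$, so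
$$|b|=\frac{|h|}{2a}\le\frac{|h|}{\sqrt2\,m}.$$
Also $|i_{e_3}\Omega|=|i_{e_4}\Omega|=|b|$. Differentiating $h\,\mathrm{vol}=\Omega\wedge\Omega$ gives $dh(e_i)\,\mathrm{vol}=2\,\Omega\wedge\nabla_{e_i}\Omega$, that is,
$$dh(e_i)=2a\,(\nabla_{e_i}\Omega)(e_3,e_4)+2b\,(\nabla_{e_i}\Omega)(e_1,e_2).$$
For $i=3,4$ the first term is, up to sign, $2a$ times the value of $i_{e_i}\nabla_{e_i}\Omega$ on a unit vector. By (10) it is at most $2a\kappa|b|$ in absolute value. So $|dh(e_3)|,|dh(e_4)|\le2(\kappa L+B)|b|$. For $i=1,2$ we only use $|dh(e_i)|\le2LB$. Now
$$dh\wedge\Omega=a\,\big(dh(e_3)\theta^3+dh(e_4)\theta^4\big)\wedge\theta^{12}+b\,\big(dh(e_1)\theta^1+dh(e_2)\theta^2\big)\wedge\theta^{34},$$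
so $|dh\wedge\Omega|\le4L(\kappa L+B)|b|+4LB|b|\le C|h|$ with $C=\frac{4L(\kappa L+2B)}{\sqrt2\,m}$.

**Step 2: cut off to the negative region and bound the failure of closedness.** For $\varepsilon>0$ let $\chi_\varepsilon:\mathbb R\to[0,1]$ be smooth, equal to $1$ on $(-\infty,-2\varepsilon]$ and to $0$ on $[-\varepsilon,\infty)$, with $|\chi_\varepsilon'|\le2/\varepsilon$. Put $\Omega_\varepsilon=\chi_\varepsilon(h)\Omega$. Since $d\Omega=0$, Step 1 gives
$$|d\Omega_\varepsilon|=|\chi'_\varepsilon(h)|\,|dh\wedge\Omega|\le\tfrac2\varepsilon\cdot C\cdot2\varepsilon\cdot\mathbf 1_{\{-2\varepsilon<h<-\varepsilon\}}=4C\,\mathbf 1_{\{-2\varepsilon<h<-\varepsilon\}} .$$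
So $\|d\Omega_\varepsilon\|_{L^2}^2\le16C^2\,\mathrm{vol}\{-2\varepsilon<h<-\varepsilon\}$. The indicator functions tend to $0$ pointwise as $\varepsilon\to0$, since each point with $h<0$ leaves the set when $2\varepsilon<|h|$. By dominated convergence $\|d\Omega_\varepsilon\|_{L^2}\to0$.

**Step 3: correct $\Omega_\varepsilon$ to a closed form at small $L^2$-cost.** Let $\xi_\varepsilon$ be the coexact part of $\Omega_\varepsilon$ in the Hodge decomposition. Then $d\xi_\varepsilon=d\Omega_\varepsilon$ and $\Omega_\varepsilon-\xi_\varepsilon$ is smooth and closed. Let $\lambda>0$ be the smallest positive eigenvalue of the Hodge Laplacian $\Delta$ on 2-forms. Since $\xi_\varepsilon$ is orthogonal to harmonic forms and coclosed, $\lambda\|\xi_\varepsilon\|^2\le\langle\Delta\xi_\varepsilon,\xi_\varepsilon\rangle=\|d\xi_\varepsilon\|^2\to0$.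

**Step 4: use $b^-=0$ to get $h\ge0$.** A closed 2-form has nonnegative square integral, because $b^-=0$. We use $|\alpha\wedge\beta|\le|\alpha||\beta|$ for 2-forms and $\|\Omega_\varepsilon\|_{L^2}\le\|\Omega\|_{L^2}$. Then
$$0\le\int(\Omega_\varepsilon-\xi_\varepsilon)\wedge(\Omega_\varepsilon-\xi_\varepsilon)=\int\chi_\varepsilon(h)^2h\,\mathrm{vol}-2\int\Omega_\varepsilon\wedge\xi_\varepsilon+\int\xi_\varepsilon\wedge\xi_\varepsilon ,$$
and the last two integrals tend to $0$. The first tends to $\int_{\{h<0\}}h\,\mathrm{vol}$ by dominated convergence. So $\int_{\{h<0\}}h\,\mathrm{vol}\ge0$, and the open set $\{h<0\}$ is empty.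

**Step 5: build $J$.** Write $\Omega=\Omega^++\Omega^-$ with self-dual and anti-self-dual parts. Then $0\le h=|\Omega^+|^2-|\Omega^-|^2$ and $|\Omega^+|^2+|\Omega^-|^2=|\Omega|^2>0$, so $\Omega^+$ vanishes nowhere. Let $\omega=\sqrt2\,\Omega^+/|\Omega^+|$. Pointwise $\omega=a\,\theta^{12}+b\,\theta^{34}$ with $a\ge|b|$ in an oriented orthonormal coframe. Self-duality gives $a=b$, and $|\omega|^2=2$ gives $\omega=\theta^{12}+\theta^{34}$. The endomorphism $J$ with $g(J\cdot,\cdot)=\omega$ satisfies $Je_1=e_2$, $Je_3=e_4$, $J^2=-1$. It is smooth and globally defined, and induces the given orientation. $\square$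

## No nonnegatively curved connection metric on a nontrivial plane bundle over $M$

*Proof of Theorem A(2).* Let $E\to M$ be any plane bundle with a connection metric of nonnegative curvature, for any data $(g_\Sigma,\langle\cdot,\cdot\rangle,\nabla,g_0)$. Since $E$ is orientable, (6) and Lemma 1 give a closed form $\Omega$ on $M$ satisfying (10) with respect to $g_\Sigma$. With the orientation chosen above, $M$ has intersection form $\mathrm{diag}(1,1)$, so $b^-=0$, and it has no compatible almost complex structure. By Proposition 3, $\Omega\equiv0$. So $\nabla$ is flat, and since $\pi_1(M)=0$, $E$ is trivial. Hence a nontrivial $E$ has no nonnegatively curved connection metric. $\blacksquare$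

The trivial bundle does have one, namely the product of the quotient metric on $M=(S^3\times S^3)/T^2$ with flat $\mathbb R^2$. So all plane bundles over $M$ admit nonnegative curvature, and exactly the trivial one admits a nonnegatively curved connection metric.

The remaining sections are supplements, not needed for Theorem A. The argument does not decide which bundles of rank $\ge3$ show the phenomenon, and it does not classify plane bundles over bases with indefinite intersection form.

## Rigidity over 4-manifolds with $b^-=0$

**Theorem B.** Let $\Sigma$ be a closed connected oriented 4-manifold with $b^-=0$, and $E$ an oriented plane bundle with a nonnegatively curved connection metric. Then either $\nabla$ is flat, or $\Sigma$ carries a compatible almost complex structure and $1-b_1+b^+$ is even. In particular, if $b_1=b^-=0$ and $b^+$ is even, then $\nabla$ is flat. If moreover $\Sigma$ is simply connected, $g_E$ is a product $(\Sigma,g_\Sigma)\times(\mathbb R^2,g_0)$.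

*Proof.* If $\nabla$ is not flat, then $\Omega\not\equiv0$ satisfies (10), and Proposition 3 gives $J$. By (2), $c_1^2=2\chi+3\sigma$. Since $c_1$ reduces to $w_2$ mod 2, it is a characteristic element of the unimodular intersection form modulo torsion, so $c_1^2\equiv\sigma\pmod 8$ (van der Blij). Hence $2(\chi+\sigma)\equiv0\pmod 8$, that is, $\chi+\sigma\equiv0\pmod4$. With $b^-=0$, $\chi+\sigma=2-2b_1+2b^+$, so $1-b_1+b^+$ is even. If $b_1=0$ and $b^+$ is even, this number is odd, so $\nabla$ is flat. Over a simply connected base a flat metric connection has a global parallel orthonormal frame; it identifies $E$ with $\Sigma\times\mathbb R^2$ so that the horizontal spaces are those tangent to $\Sigma$, and $g_E$ is the product metric. $\square$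

## Products with tori: every base dimension at least 4

**Theorem D.** Let $E\to M$ be as in Theorem A, $m\ge0$, and let $E_m=E\times T^m\to M\times T^m$. Then $E_m$ admits a complete metric with $\sec\ge0$ and soul the zero section, but no nonnegatively curved connection metric.

*Proof.* Let $\mathrm{pr}:M\times T^m\to M$ be the projection; then $E_m=\mathrm{pr}^*E$, and $\mathrm{pr}^*$ is injective on cohomology because $\mathrm{pr}$ has a section.

**Step 1: existence.** Take the metric constructed above on $E$ times a flat torus. The function $f$ is still convex, so $\{f\le0\}$, the zero section, is compact and totally convex, and again it is the fixed set of the rotations. A soul $S$ has $f\equiv c$ on it, and $\dim S=4+m$ by top $\mathbb Z_2$-homology. If $c=0$, $S$ is the zero section. If $c>0$, the tautological section shows that $\mathrm{pr}^*e(E)$ pulls back to $0$ under a homotopy equivalence, so $\mathrm{pr}^*e(E)=0$. This is false, since $e(E)\ne0$.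

**Step 2: split the base of a hypothetical connection metric.** $E_m$ is orientable. A nonnegatively curved connection metric gives $g_\Sigma$ and $\Omega$ on $M\times T^m$ satisfying (8) and (9); in particular $g_\Sigma$ has $\sec\ge0$. By Cheeger–Gromoll (J. Diff. Geom. 6 (1971)), the universal cover of $(M\times T^m,g_\Sigma)$ is isometric to $M'\times\mathbb R^l$ with $M'$ closed and simply connected. It is diffeomorphic to $M\times\mathbb R^m$, so $M'\simeq M$, whence $\dim M'=4$ and $l=m$.

**Step 3: push $\Omega$ down to $M'$.** Let $\tilde\Omega$ be the lift of $\Omega$. For $X$ tangent to $\mathbb R^m$, $k(X,\cdot)=0$, so (8) gives $i_X\tilde\Omega=0$. For parallel such $X$ then $L_X\tilde\Omega=d\,i_X\tilde\Omega+i_Xd\tilde\Omega=0$. So $\tilde\Omega$ is the pullback of a closed form $\Omega'$ on $M'$. The slices $M'\times\{pt\}$ are totally geodesic, so $\Omega'$ satisfies (9), hence (10), on $M'$.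

**Step 4: apply Proposition 3.** Since $M'\simeq M$, for one orientation the form of $M'$ is $\mathrm{diag}(1,1)$. By Step 3 of the topology section, $M'$ then has no compatible almost complex structure, so $\Omega'\equiv0$ by Proposition 3 and $\Omega\equiv0$. By Chern–Weil, $\mathrm{pr}^*e(E)=0$ in $H^2(M\times T^m;\mathbb R)$. But $e(E)$ is a nonzero element of the torsion-free group $H^2(M;\mathbb Z)$, hence nonzero over $\mathbb R$, and $\mathrm{pr}^*$ is injective. This is a contradiction. $\square$

## Bases of dimension at most 3

**Proposition E (for rank $\le2$, base dimension 4 is minimal).** Let $\dim\Sigma\le3$ and $\operatorname{rank}E\le2$. If $E$ has a complete metric with $\sec\ge0$ and soul the zero section, then $E$ has a connection metric with $\sec\ge0$.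

*Proof.* The soul $\Sigma$ is totally geodesic, so its induced metric $g$ has $\sec\ge0$.

**Step 1: dispose of flat connections.** If $E$ admits a flat metric connection, the connection metric with data $g$, this connection and flat $g_0$ is locally a product (Example 1), so it has $\sec\ge0$. This covers rank 1 and $\dim\Sigma\le1$, where every metric connection is flat.

**Step 2: list the remaining bases.** Let the rank be 2 and $\dim\Sigma\in\{2,3\}$. By Gauss–Bonnet and uniformization if $\dim\Sigma=2$, and by Hamilton (J. Diff. Geom. 24 (1986)) if $\dim\Sigma=3$, $\Sigma$ is diffeomorphic to a quotient of round $S^2$, round $S^3$, $S^2\times\mathbb R$ or flat $\mathbb R^n$ by isometries of the standard metric.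

**Step 3: for flat type, show that the normal connection of the soul is flat.** The universal cover of $\Sigma$ is contractible. By the Cheeger–Gromoll splitting it is isometric to $M'\times\mathbb R^l$ with $M'$ closed and contractible, hence a point. So $g$ is flat. By Perelman (J. Diff. Geom. 40 (1994)), at the soul every plane spanned by a tangent $X$ and a normal $U$ has zero curvature. Since $\sec\ge0$, the quadratic forms $W\mapsto k(W,U)$ and $W\mapsto k(W,X)$ are nonnegative and vanish at $X$ and $U$ respectively. A vector at which a nonnegative form vanishes lies in its kernel, so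
$$R(X,U)U=0=R(U,X)X .$$
Write $R(a,b,c,d)=\langle R(a,b)c,d\rangle$; let $X,Y$ be tangent and $U,V$ normal. Polarizing $R(V,X)X=0$ in $X$ gives
$$R(Y,V,X,U)=-R(V,Y,X,U)=R(V,X,Y,U)=-R(X,V,Y,U).$$
The Bianchi identity $R(X,Y,V,U)+R(Y,V,X,U)+R(V,X,Y,U)=0$ then gives $R(X,Y,V,U)=2R(X,V,Y,U)$. Now expand
$$R(X+sU,\,Y+tV,\,Y+tV,\,X+sU)\ge0$$
in $s,t$. The constant term is $k(X,Y)=0$. The coefficients of $s,t$ vanish because $R(U,Y)Y=0$ and $R(V,X)X=0$, and those of $s^2,t^2$ are $k(U,Y)=0$ and $k(X,V)=0$. The $st$-coefficient is
$$R(U,V,Y,X)+R(U,Y,V,X)+R(X,V,Y,U)+R(X,Y,V,U),$$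
which by the pair symmetries equals $2[R(X,Y,V,U)+R(X,V,Y,U)]=3R(X,Y,V,U)$. All other terms have order at least 3. Taking $t=\pm s$ with $s\to0$ forces $R(X,Y,V,U)=0$. As $\Sigma$ is totally geodesic, the Ricci equation says that the normal connection is flat. Since $E$ is the normal bundle of $\Sigma$, it has a flat metric connection, and Step 1 applies.

**Step 4: for the other types, choose a connection with parallel curvature.** Use the standard metric $g_\Sigma$ on $\Sigma$. The curvature of a metric connection on $E$ is locally $d\tau$, and its sign changes with the orientation of $E$. So it is a closed 2-form with values in the flat Euclidean line bundle $\Lambda^2E$. Changing the connection by $\beta\in\Omega^1(\Lambda^2E)$ adds $d\beta$. Hodge theory holds for forms with values in a flat Euclidean line bundle, so we may choose $\nabla$ with harmonic curvature $\Omega$. In dimension 2, locally $\Omega$ is a function times the area form, and harmonicity makes this function locally constant; so $\Omega$ is parallel. In dimension 3, the star operator takes $\Omega$ to a harmonic 1-form with values in a flat Euclidean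 line bundle. The Weitzenböck formula on 1-forms gives $0=\int|\nabla{*\Omega}|^2+\mathrm{Ric}(*\Omega,*\Omega)$ with $\mathrm{Ric}\ge0$. So $\Omega$ is parallel and $\mathrm{Ric}(*\Omega)=0$. Hence $\Omega=0$ for type $S^3$, and locally $\Omega=\lambda\,\omega_{S^2}$ with $|\lambda|$ constant for types $S^2$ and $S^2\times\mathbb R$.

**Step 5: verify nonnegative curvature locally.** In all cases $\nabla\Omega=0$. For small $\varepsilon>0$ we have $k(X,Y)\ge\frac34\varepsilon^2\Omega(X,Y)^2$. For type $S^3$ this is $k\ge0$; for the other two types it holds because $k(X,Y)=\omega_{S^2}(X,Y)^2$. Take the connection metric with $g_\Sigma$, $\nabla$ and $g_0=dr^2+\frac{\varepsilon^2r^2}{\varepsilon^2+r^2}d\theta^2$. Over a ball $B\subset\Sigma$ the bundle is orientable with circle bundle $P_B$. By the computation in the proof of Theorem C, (ii)⇒(i), the metric over $B$ is that of $(P_B\times\mathbb R^2)/S^1$, where $P_B$ carries $\pi^*g_\Sigma+\varepsilon^2\eta^2$. Lemma 1 is local, and (8), (9) hold with $c=\varepsilon$, so $P_B$ has $\sec\ge0$. By O'Neill, $\sec_{g_E}\ge0$. $\square$
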